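\title{The integers and the rationals are not homeomorphic in their Bohr topologies}

\begin{abstract}
For an abelian group $G$, let $G^\#$ denote $G$ with its Bohr topology, the coarsest topology that makes every homomorphism from $G$ to the circle group continuous. We show that $\mathbb Z^\#$ and $\mathbb Q^\#$ are not homeomorphic; in fact no injection $\mathbb Q^\#\to\mathbb Z^\#$ is continuous at even one point. More generally, if a map $G^\#\to(\mathbb Z^n)^\#$ has fibers of bounded size and is continuous at one point, then $G$ is finitely generated of rank at most $n$. It follows that $G^\#$ is homeomorphic to $(\mathbb Z^n)^\#$ exactly when $G\cong\mathbb Z^n\times F$ with $F$ finite. The proof uses Fourier analysis on $\mathbb T^n$ to show that a map continuous at one point agrees, on a positive proportion of $G$ and up to a shift and a bounded error, with a homomorphism $G\to\mathbb R^n$.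
\end{abstract}

\section{The question and the results}

Let $\mathbb T=\mathbb R/\mathbb Z$ be the circle group, written additively, and let $\|t\|$ be the distance from $t\in\mathbb T$ to $0$. A \emph{character} of an abelian group $G$ is a homomorphism $G\to\mathbb T$, with no continuity required, and $\widehat G=\operatorname{Hom}(G,\mathbb T)$ is the group of characters. The \emph{Bohr topology} on $G$ is the coarsest topology that makes every character continuous; $G^\#$ denotes $G$ with this topology. The basic neighborhoods of $0$ are the \emph{Bohr sets}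
\[
\{x\in G:\ \|\beta_i(x)\|<\varepsilon\ \text{ for } i=1,\dots,s\},\qquad \beta_1,\dots,\beta_s\in\widehat G,\quad \varepsilon>0 .
\]
For $G=\mathbb Z$ the characters are the maps $x\mapsto\beta x$ with $\beta\in\mathbb T$, and a Bohr set is the set of times at which a rotation of the torus $\mathbb T^s$ returns close to its starting point. With $s=1$ and $\beta=\varepsilon=1/q$ one gets the subgroup $q\mathbb Z$.

The space $G^\#$ is built from the group structure alone, so one may ask how much of the group it remembers. The following question is stated as open in \cite{crom}: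
\begin{quote}
\emph{Are $\mathbb Z^\#$ and $\mathbb Q^\#$ homeomorphic as topological spaces?}
\end{quote}
The algebra suggests that they are not: homomorphisms are the obvious continuous maps, and the only homomorphism $\mathbb Q\to\mathbb Z$ is zero. But a homeomorphism need not respect the algebra, and several facts proved in Section~\ref{sec:basic} point the other way. Both spaces are countable, Hausdorff, homogeneous and without isolated points. Nonisomorphic groups can have homeomorphic Bohr topologies: $\mathbb Z^\#\cong(\mathbb Z\times F)^\#$ for every finite abelian group $F$. The space $\mathbb Z^\#$ embeds in $\mathbb Q^\#$, and there is a continuous surjection $\mathbb Q^\#\to\mathbb Z^\#$ (Example~\ref{ex:round}). A negative answer therefore needs a description of all continuous maps into $\mathbb Z^\#$ that is precise enough to exclude the injective ones.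

A map is \emph{at most $m$-to-one} if each of its fibers has at most $m$ elements.

\begin{theorem}\label{thm:A}
Let $n,m\ge1$, let $G$ be an abelian group and let $f:G\to\mathbb Z^n$ be at most $m$-to-one. If $f:G^\#\to(\mathbb Z^n)^\#$ is continuous at one point, then $G\cong\mathbb Z^k\times F$ with $F$ finite and $0\le k\le n$.
\end{theorem}

\begin{corollary}\label{cor:main}
No injection $\mathbb Q^\#\to\mathbb Z^\#$ is continuous at even one point. In particular, $\mathbb Z^\#$ and $\mathbb Q^\#$ are not homeomorphic.
\end{corollary}

\begin{proof}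
Finitely many rationals have a common denominator $q$ and generate a subgroup of $\frac1q\mathbb Z\ne\mathbb Q$. So $\mathbb Q$ is not finitely generated, and Theorem~\ref{thm:A} applies with $n=m=1$.
\end{proof}

Every finitely generated abelian group is isomorphic to $\mathbb Z^k\times F$ with $F$ finite, and the number $k$, its \emph{rank}, is determined by the group. Theorem~\ref{thm:A} has a converse.

\begin{theorem}\label{thm:B}
Let $n\ge1$ and let $G$ be an abelian group.
\begin{itemize}
\item[(1)] The following are equivalent: \textup{(a)} there is an injection $G^\#\to(\mathbb Z^n)^\#$ that is continuous at one point; \textup{(b)} $G^\#$ is homeomorphic to a subspace of $(\mathbb Z^n)^\#$; \textup{(c)} $G$ is finitely generated of rank at most $n$.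
\item[(2)] $G^\#\cong(\mathbb Z^n)^\#$ if and only if $G\cong\mathbb Z^n\times F$ with $F$ finite. In particular, for $k,n\ge1$, $(\mathbb Z^k)^\#\cong(\mathbb Z^n)^\#$ if and only if $k=n$; and $G^\#\cong\mathbb Z^\#$ if and only if $G\cong\mathbb Z\times F$ with $F$ finite.
\end{itemize}
\end{theorem}

Section~\ref{sec:basic} collects the elementary properties of Bohr topologies and derives Theorem~\ref{thm:B} from Theorem~\ref{thm:A}. Section~\ref{sec:model} carries out the argument for Theorem~\ref{thm:A} in a model case that needs no analysis. Section~\ref{sec:structure} states the structure result, Proposition~\ref{prop:C}, and deduces Theorem~\ref{thm:A} from it by counting. Section~\ref{sec:proof} proves Proposition~\ref{prop:C}.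

\medskip\noindent\textbf{Notation.} We write $e(t)=e^{2\pi it}$ for $t\in\mathbb R$ or $t\in\mathbb T$. The group $\widehat G$ is written additively. For $\alpha\in\mathbb T^n$ and $d\in\mathbb Z^n$ put $\alpha\cdot d=\sum_i\alpha_id_i\in\mathbb T$; this identifies $\mathbb T^n$ with $\widehat{\mathbb Z^n}$. On $\mathbb R^n$, $|\cdot|_\infty$ is the sup norm and $Q_r=[-r,r]^n$. The Lebesgue measure of a set $Y\subset\mathbb R^N$, and the Haar probability measure of a set $Y\subset\mathbb T^N$, are both written $|Y|$.

\section{Elementary properties and examples}\label{sec:basic}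

We use four facts.
\begin{itemize}
\item[(B1)] A map $f$ from a space $X$ to $G^\#$ is continuous at $x_0$ if and only if $\chi\circ f$ is continuous at $x_0$ for every $\chi\in\widehat G$; this restates the definition. Hence homomorphisms $G^\#\to H^\#$ are continuous, $G^\#$ is a topological group, and translations are homeomorphisms.
\item[(B2)] Since $\mathbb T$ is divisible, every character of a subgroup $H\le G$ extends to $G$. So the subspace topology on $H$ is that of $H^\#$. Also, for $x\ne0$ the cyclic group generated by $x$ has a character that does not vanish at $x$, and it extends to $G$. So $G^\#$ is Hausdorff, and it is discrete if $G$ is finite.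
\item[(B3)] $(A\times B)^\#=A^\#\times B^\#$. Indeed, every character of $A\times B$ has the form $(a,b)\mapsto\chi_1(a)+\chi_2(b)$ and so is continuous on $A^\#\times B^\#$; conversely the two projections are homomorphisms and so are continuous on $(A\times B)^\#$.
\item[(B4)] Finitely many translates of a Bohr set cover $G$: cover $\mathbb T^s$ by finitely many sets of diameter less than $\varepsilon$, and note that $x-y$ lies in the Bohr set when $(\beta_i(x))_i$ and $(\beta_i(y))_i$ lie in the same piece. So if $G$ is infinite, every Bohr set is infinite and $G^\#$ has no isolated point; and an open subgroup of $G^\#$ has finite index.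
\end{itemize}

\begin{lemma}\label{lem:absorb}
If $F$ is a finite abelian group and $k\ge1$, then $(\mathbb Z^k\times F)^\#\cong(\mathbb Z^k)^\#$.
\end{lemma}

\begin{proof}
Let $q$ be the order of $F$. The subgroup $q\mathbb Z$ is a Bohr set, so $\mathbb Z^\#$ is the disjoint union of the $q$ open cosets of $q\mathbb Z$. By (B1) and (B2) each coset is homeomorphic to $(q\mathbb Z)^\#\cong\mathbb Z^\#$. Thus $\mathbb Z^\#$ is homeomorphic to the product of $\mathbb Z^\#$ with a discrete space of $q$ points, which is $\mathbb Z^\#\times F^\#$. Multiply by $(\mathbb Z^{k-1})^\#$ and use (B3).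
\end{proof}

The group $\mathbb Q$ is the union of the chain of cyclic groups $\frac1{j!}\mathbb Z$, each of finite index in the next, so one might hope to repeat this cutting and pasting infinitely often. The pieces are no longer open, however: a subgroup of index $q$ in $\mathbb Q$ contains $q\mathbb Q=\mathbb Q$, so by (B4) the group $\mathbb Q^\#$ has no proper open subgroup.

\begin{proof}[Proof of Theorem~\ref{thm:B}, given Theorem~\ref{thm:A}]
(1) An embedding is a continuous injection, so (b) implies (a), and (a) implies (c) by Theorem~\ref{thm:A} with $m=1$. Assume (c), so $G\cong\mathbb Z^k\times F$ with $F$ finite and $k\le n$. If $k\ge1$, then $G^\#\cong(\mathbb Z^k)^\#$ by Lemma~\ref{lem:absorb}, and $(\mathbb Z^k)^\#$ is a subspace of $(\mathbb Z^n)^\#$ by (B2). If $k=0$, then $G^\#$ is finite and discrete, and so is every finite subset of the infinite Hausdorff space $(\mathbb Z^n)^\#$.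

(2) If $G\cong\mathbb Z^n\times F$, Lemma~\ref{lem:absorb} gives $G^\#\cong(\mathbb Z^n)^\#$. Conversely, let $G^\#\cong(\mathbb Z^n)^\#$. By Theorem~\ref{thm:A}, $G\cong\mathbb Z^k\times F$ with $F$ finite and $k\le n$, and $k\ge1$ because $G$ is infinite. Then $(\mathbb Z^n)^\#\cong G^\#\cong(\mathbb Z^k)^\#$ by Lemma~\ref{lem:absorb}, and Theorem~\ref{thm:A}, applied to a homeomorphism $(\mathbb Z^n)^\#\to(\mathbb Z^k)^\#$, shows that $\mathbb Z^n$ has rank at most $k$. Hence $k=n$. The first special case follows by comparing ranks, and the second is the case $n=1$.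
\end{proof}

The next example shows what a continuous map into $\mathbb Z^\#$ can look like when it is not a homomorphism. It dictates the form of the structure result.

\begin{example}[rounding]\label{ex:round}
Let $G$ be $\mathbb Z$ or $\mathbb Q$, let $\theta\in\mathbb R$, and put
\[
f(x)=\lfloor\theta x+\tfrac12\rfloor,\qquad \delta(x)=\theta x-f(x)\in[-\tfrac12,\tfrac12).
\]
The number $\delta(x)$ is the representative in $[-\frac12,\frac12)$ of the value of the character $x\mapsto\theta x\bmod1$, and taking this representative is continuous on $\mathbb T\setminus\{\frac12\}$. So $\delta:G^\#\to\mathbb R$ is continuous at every $x$ with $\theta x\notin\frac12+\mathbb Z$. For real $s$,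
\[
sf(x)=\gamma_s(x)-s\,\delta(x)\pmod 1,\qquad \gamma_s(x)=s\theta x\bmod1,
\]
and $\gamma_s$ is a character of $G$. By (B1), $f:G^\#\to\mathbb Z^\#$ is continuous wherever $\delta$ is. In particular $f$ is continuous at $0$, and it is continuous everywhere if $\theta$ is irrational. For $G=\mathbb Q$ and $\theta$ irrational, $f$ is a continuous surjection $\mathbb Q^\#\to\mathbb Z^\#$ with infinite fibers, since $\theta\mathbb Q$ is dense in $\mathbb R$. So the hypothesis on the fibers in Theorem~\ref{thm:A} cannot be dropped.
\end{example}

\section{A model case}\label{sec:model}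

If $f:G\to\mathbb Z$ is a homomorphism, then $\gamma_\alpha=\alpha f$ is a character of $G$ for every $\alpha\in\mathbb T$, and $\alpha\mapsto\gamma_\alpha$ is additive. In Example~\ref{ex:round}, $sf$ is only close to the character $\gamma_s$, and $s\mapsto\gamma_s$ is additive in the real parameter $s$; the real-valued homomorphism $x\mapsto\theta x$ that $f$ follows is the rate of change of $\gamma_s(x)$ in $s$. The plan is to reverse this: attach to $\alpha$ a character $\gamma_\alpha$ of $G$ that imitates $\alpha f$, prove that $\alpha\mapsto\gamma_\alpha$ is locally additive, and read off a homomorphism $L$ into $\mathbb R$. The last step rests on the following lemma, which is also used in the general proof.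

\begin{lemma}\label{lem:local}
Let $s_0>0$ and let $\psi:Q_{s_0}\to\mathbb T$ satisfy $\psi(s+s')=\psi(s)+\psi(s')$ whenever $s,s',s+s'\in Q_{s_0}$, and $\psi(s)\to0$ as $s\to0$. Then there is a unique $\ell\in\mathbb R^n$ with $\psi(s)=s\cdot\ell\bmod1$ for all $s\in Q_{s_0}$.
\end{lemma}

\begin{proof}
Additivity gives $\psi(0)=0$. Choose $0<s_1\le s_0$ with $\|\psi\|<\frac13$ on $Q_{s_1}$ and let $\lambda:Q_{s_1}\to(-\frac13,\frac13)$ be the lift of $\psi$. If $s,s',s+s'\in Q_{s_1}$, then $\lambda(s+s')-\lambda(s)-\lambda(s')$ is an integer of absolute value less than $1$, hence $0$. For $s\in Q_{s_1}$ and an integer $M\ge1$ the points $is/M$ with $i\le M$ lie in $Q_{s_1}$, so $\lambda(s)=M\lambda(s/M)$. Therefore, if $s\in\mathbb R^n$ and $s/N,s/M\in Q_{s_1}$, then $N\lambda(s/N)=NM\lambda(s/NM)=M\lambda(s/M)$; call the common value $\bar\lambda(s)$. Using one large $N$ for $s$, $s'$ and $s+s'$ shows that $\bar\lambda:\mathbb R^n\to\mathbb R$ is additive. It extends $\lambda$, so it is continuous at $0$, hence everywhere; being $\mathbb Q$-linear and continuous, it is linear, $\bar\lambda(s)=s\cdot\ell$.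 For $s\in Q_{s_0}$ and $N$ large, $\psi(s)=N\psi(s/N)=N\lambda(s/N)=s\cdot\ell$ in $\mathbb T$. If $\ell'$ also works, then $s\mapsto s\cdot(\ell-\ell')$ is continuous and integer-valued on $Q_{s_0}$ and vanishes at $0$, so $\ell=\ell'$.
\end{proof}

In the model case we assume the best form of imitation: one character, uniformly on $G$.

\begin{proposition}\label{prop:model}
Let $f:G\to\mathbb Z$ and $s_0>0$. Suppose that for every real $s$ with $|s|\le s_0$ there is $\gamma_s\in\widehat G$ such that $\|sf(x)-\gamma_s(x)\|\le\frac1{12}$ for all $x\in G$. Then there is $L\in\operatorname{Hom}(G,\mathbb R)$ with $|f(x)-L(x)|\le\frac1{12s_0}$ for all $x\in G$.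
\end{proposition}

\begin{proof}
We use this fact about $t\in\mathbb T$: if $\|kt\|\le\frac14$ for $k=1,\dots,N$, then $\|t\|\le\frac1{4N}$. Otherwise the least $k$ with $k\|t\|>\frac14$ has $k\le N$ and $k\|t\|\le\frac12$, so $\|kt\|=k\|t\|>\frac14$.

\emph{Additivity.} Let $|s|,|s'|,|s+s'|\le s_0$ and $\chi=\gamma_{s+s'}-\gamma_s-\gamma_{s'}$. Since $(s+s')f-sf-s'f=0$, the triangle inequality gives $\|\chi(x)\|\le\frac14$ for all $x$. Apply this to $x,2x,3x,\dots$: the fact above gives $\chi(x)=0$. An approximate identity between characters has become exact.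

\emph{Linearity.} Fix $x$ and put $\psi(s)=sf(x)-\gamma_s(x)$. It is additive in the sense of Lemma~\ref{lem:local}. If $N|s|\le s_0$, then $\|k\psi(s)\|=\|\psi(ks)\|\le\frac1{12}$ for $k\le N$, so $\|\psi(s)\|\le\frac1{4N}$. Hence $\psi(s)\to0$ as $s\to0$, and $\psi(s)=sg(x)\bmod1$ for some real $g(x)$. With $L=f-g$ we have $\gamma_s(x)=sL(x)\bmod1$. Each $\gamma_s$ is a homomorphism, so $sL(x+y)=s(L(x)+L(y))\bmod 1$ for $|s|\le s_0$, and $L$ is additive by the uniqueness in Lemma~\ref{lem:local}.

\emph{Boundedness.} We have $\|sg(x)\|\le\frac1{12}$ for $|s|\le s_0$. If $s_0|g(x)|>\frac1{12}$, choose $|s|\le s_0$ with $|sg(x)|=\min(s_0|g(x)|,\frac12)$; then $\|sg(x)\|=|sg(x)|>\frac1{12}$, a contradiction.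
\end{proof}

Rounding satisfies the hypothesis with $s_0=\frac16$, and the conclusion is $|f-L|\le\frac12$. For $G=\mathbb Q$ the proposition already forbids injectivity: $L(x)=L(1)x$, so $|L(x)|\le1$ for infinitely many $x$, and on these $x$ the function $f$ is bounded and takes finitely many values.

Continuity at $0$ gives a different and much looser kind of control, and each step of the model has to be replaced.
\begin{itemize}
\item The function $\alpha\cdot f$ is small only on a Bohr set that depends on $\alpha$ and is defined by several characters. We extract one character $\gamma_\alpha$ that \emph{correlates} with $\alpha\cdot f$ on average over $G$ (Sections~\ref{ss:unif} and~\ref{ss:one}).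
\item Correlation does not obey a triangle inequality. A fourth-moment computation gives exact additive relations among the $\gamma_\alpha$, but only on a set of positive measure (Section~\ref{ss:quad}).
\item Additivity on a set of positive measure is upgraded to linearity near a point of density (Section~\ref{ss:lin}).
\item Boundedness of $f-L$ is obtained only up to a shift and on a positive proportion of $G$ (Section~\ref{ss:bdd}), so the final count needs translation invariance (Section~\ref{sec:structure}).
\end{itemize}

\section{The structure result and the proof of Theorem~\ref{thm:A}}\label{sec:structure}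

To speak of correlation and proportion we need averages over a countable group $G$. For a finitely supported probability measure $\mu$ on $G$ and $\chi\in\widehat G$ put $\hat\mu(\chi)=\sum_x\mu(x)e(\chi(x))$. For two such measures, $\mu*\nu$ is the law of $x+y$ when $x$ and $y$ are independent with laws $\mu$ and $\nu$, so $\widehat{\mu*\nu}=\hat\mu\,\hat\nu$; and $\tilde\nu(x)=\nu(-x)$ has transform $\overline{\hat\nu}$.

\begin{definition}
An \emph{averaging sequence} on $G$ is a sequence $(\mu_j)$ of finitely supported probability measures such that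
\begin{itemize}
\item[(A1)] $\hat\mu_j(\chi)\ge0$ for all $j$ and all $\chi\in\widehat G$;
\item[(A2)] $\|\mu_j(\cdot-g)-\mu_j\|_{\ell^1}\to0$ for every $g\in G$.
\end{itemize}
\end{definition}

A subsequence of an averaging sequence is an averaging sequence. Property (A2) implies
\begin{itemize}
\item[(A3)] $\hat\mu_j(\chi)\to0$ for every $\chi\ne0$.
\end{itemize}
Indeed, pick $g$ with $\chi(g)\ne0$. Since $\sum_x\mu_j(x-g)e(\chi(x))=e(\chi(g))\hat\mu_j(\chi)$, we have $|e(\chi(g))-1|\,|\hat\mu_j(\chi)|\le\|\mu_j(\cdot-g)-\mu_j\|_{\ell^1}\to0$. As $\hat\mu_j(0)=1$, the averages detect in the limit whether a character is exactly zero.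

\begin{lemma}\label{lem:avg}
Every countable abelian group has an averaging sequence.
\end{lemma}

\begin{proof}
If $(\nu_j)$ are finitely supported probability measures satisfying (A2), then $\mu_j=\nu_j*\tilde\nu_j$ is an averaging sequence: $\hat\mu_j=|\hat\nu_j|^2\ge0$, and (A2) persists because convolution with a probability measure does not increase the $\ell^1$ norm. The uniform measures on a F{\o}lner sequence, that is, on finite nonempty sets $F_j$ with $|(F_j+g)\triangle F_j|/|F_j|\to0$ for all $g$, are such $\nu_j$. For a direct construction, list $G=\{g_1,g_2,\dots\}$, with repetitions if $G$ is finite, let $u_{j,i}=\frac1j\sum_{p=1}^j\delta_{pg_i}$ where $\delta_y$ is the unit mass at $y$, and let $\nu_j=u_{j,1}*\dots*u_{j,j}$. Translating $u_{j,i}$ by $g_i$ changes it by $\frac1j(\delta_{(j+1)g_i}-\delta_{g_i})$, so $\|\nu_j(\cdot-g_i)-\nu_j\|_{\ell^1}\le2/j$ for $j\ge i$.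
\end{proof}

For $G=\mathbb Z$ and $\nu_j$ uniform on $\{1,\dots,j\}$ this gives the triangular weights $\mu_j(x)=\max(0,j-|x|)/j^2$.

The structure result makes no assumption on the fibers of $f$.

\begin{proposition}\label{prop:C}
Let $G$ be a countable abelian group with an averaging sequence $(\mu_j)$, and let $f:G^\#\to(\mathbb Z^n)^\#$ be continuous at $0$ with $f(0)=0$. Then there are $L\in\operatorname{Hom}(G,\mathbb R^n)$, constants $B<\infty$ and $c>0$, and points $\sigma_j\in\mathbb R^n$ such that, for infinitely many $j$,
\[
\mu_j(A_j)\ge c,\qquad A_j=\{x\in G:\ |f(x)-L(x)-\sigma_j|_\infty\le B\}.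
\]
\end{proposition}

\begin{remark}
Take $G=\mathbb Z$, $n=1$ and the triangular weights, so that $\mu_j(x)\le1/j$. For real $\ell,\sigma$, the condition $|x^2-\ell x-\sigma|\le B$ confines $(x-\ell/2)^2$ to an interval of length $2B$, hence $|x-\ell/2|$ to an interval of length at most $\sqrt{2B}$; so it has at most $2(\sqrt{2B}+1)$ integer solutions, whatever $\sigma$ is. Proposition~\ref{prop:C} thus shows that $x\mapsto x^2$ is not continuous at $0$ on $\mathbb Z^\#$. On the other hand, the map equal to $x$ for even $x$ and to $x^2$ for odd $x$ is continuous at $0$ because $2\mathbb Z$ is open, and for it every choice of $L,B,\sigma_j$ has $\mu_j(A_j)\le\mu_j(2\mathbb Z)+o(1)=\frac12+o(1)$ by (A3). So a positive proportion cannot be improved to proportion tending to $1$.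
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}, given Proposition~\ref{prop:C}]
The group $G$ is the union of countably many finite fibers, so it is countable; fix an averaging sequence $(\mu_j)$. If $f$ is continuous at $x_0$, replace it by $x\mapsto f(x_0+x)-f(x_0)$. By (B1) the new map is continuous at $0$; it vanishes at $0$ and is still at most $m$-to-one. Take $L,B,c,\sigma_j,A_j$ from Proposition~\ref{prop:C}.

As in the model case we show that $L^{-1}(Q_1)$ is finite. The difficulty is that the elements of $L^{-1}(Q_1)$ need not lie in $A_j$, so we cannot apply $f$ to them. We use them as translations instead: the translates of $A_j$ all have measure about $c$ or more, and they overlap boundedly.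

Let $z\in\mathbb R^n$. If $x\in A_j$ and $L(x)\in z+Q_1$, then $f(x)\in z+\sigma_j+Q_{B+1}$. This cube has side $2B+2$ and contains at most $(2B+3)^n$ points of $\mathbb Z^n$. Since $f$ is at most $m$-to-one,
\begin{equation}\label{eq:count}
\#\{x\in A_j:\ L(x)\in z+Q_1\}\le D:=m(2B+3)^n .
\end{equation}
The bound does not depend on $z$ or $j$; this is where the uniform bound $m$ on the fibers is used. Let $q_1,\dots,q_J$ be distinct elements of $L^{-1}(Q_1)$. For fixed $x$ the points $x-q_i$ are distinct and $L(x-q_i)\in L(x)+Q_1$, so by \eqref{eq:count} at most $D$ of them lie in $A_j$. Hence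
\[
\sum_{i=1}^J\mu_j(A_j+q_i)=\sum_x\mu_j(x)\,\#\{i:\ x-q_i\in A_j\}\le D .
\]
On the other hand $\mu_j(A_j+q_i)\ge\mu_j(A_j)-\|\mu_j(\cdot+q_i)-\mu_j\|_{\ell^1}$. Let $j\to\infty$ through the indices with $\mu_j(A_j)\ge c$; by (A2) we get $Jc\le D$. So $L^{-1}(Q_1)$ has at most $D/c$ elements.

Consequently $\ker L$ is finite and $L(G)\cap Q_1$ is finite. The latter means that $L(G)$ is a discrete subgroup of $\mathbb R^n$, and a discrete subgroup of $\mathbb R^n$ is isomorphic to $\mathbb Z^k$ for some $0\le k\le n$. Preimages in $G$ of a basis of $L(G)$ generate a subgroup $H\cong\mathbb Z^k$ with $G=H\oplus\ker L$. Thus $G\cong\mathbb Z^k\times\ker L$.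
\end{proof}

\section{Proof of Proposition~\ref{prop:C}}\label{sec:proof}

Fix $G$, $(\mu_j)$ and $f$ as in the proposition. Give $\widehat G$ the topology of pointwise convergence. It is a closed subgroup of $\mathbb T^G$, hence a compact group, metrizable because $G$ is countable. A map $\alpha\mapsto\gamma_\alpha$ into $\widehat G$ is Borel if and only if $\alpha\mapsto\gamma_\alpha(x)$ is Borel for each $x\in G$. An equation between two Borel maps into $\widehat G$ is a countable family of equations in $\mathbb T$, so it defines a Borel set; we use this without further comment.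

\subsection{Bohr sets of bounded complexity}\label{ss:unif}

By (B1), for each $\alpha\in\mathbb T^n$ the function $\alpha\cdot f$ is small on some Bohr set. We want to integrate over $\alpha$, and there are two obstacles: the number of characters and the radius may be unbounded as $\alpha$ varies, and the characters may depend on $\alpha$ in a nonmeasurable way. Compactness of $\widehat G$ removes both. This lemma is the only place where the continuity of $f$ is used.

\begin{lemma}\label{lem:unif}
There are an integer $R\ge2$, a compact set $P\subset\mathbb T^n$ with $|P|\ge\frac12$ and a Borel map $\alpha\mapsto\beta_\alpha=(\beta_{\alpha,1},\dots,\beta_{\alpha,R})$ from $\mathbb T^n$ to $\widehat G^R$ such that, for all $\alpha\in P$ and $x\in G$,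
\begin{equation}\label{eq:bohr}
\max_i\|\beta_{\alpha,i}(x)\|<\frac1R\quad\Longrightarrow\quad\|\alpha\cdot f(x)\|\le\frac18 .
\end{equation}
\end{lemma}

\begin{proof}
For an integer $S\ge2$ let $V_S$ be the set of $(\alpha,\beta)\in\mathbb T^n\times\widehat G^S$ such that every $x\in G$ satisfies $\max_i\|\beta_i(x)\|\ge1/S$ or $\|\alpha\cdot f(x)\|\le1/8$. For each $x$ this is a union of two closed conditions on $(\alpha,\beta)$, so $V_S$ is compact, and so is its projection $P_S$ to $\mathbb T^n$. Appending the zero character shows $P_S\subset P_{S+1}$. Given $\alpha$, continuity at $0$ and $f(0)=0$ provide $\beta_1,\dots,\beta_s$ and $\varepsilon>0$ such that $\max_i\|\beta_i(x)\|<\varepsilon$ implies $\|\alpha\cdot f(x)\|<1/8$; padding with zeros gives $\alpha\in P_S$ for $S\ge\max(2,s,1/\varepsilon)$. So the sets $P_S$ increase to $\mathbb T^n$, and $|P_R|\ge\frac12$ for some $R$. Put $P=P_R$.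

It remains to choose $\beta_\alpha$ with $(\alpha,\beta_\alpha)\in V_R$ in a Borel way. This is a case of the Kuratowski--Ryll-Nardzewski selection theorem, and it has a short direct proof. Every nonempty compact metrizable space is a continuous image of the Cantor set $C\subset[0,1]$; let $\pi:C\to\widehat G^R$ be a continuous surjection. For $\alpha\in P$ let $\tau(\alpha)$ be the minimum of the nonempty compact set $\{t\in C:(\alpha,\pi(t))\in V_R\}$. For each real $\rho$, the set $\{\alpha\in P:\tau(\alpha)\le\rho\}$ is the projection of the compact set $\{(\alpha,t)\in\mathbb T^n\times C:t\le\rho,\ (\alpha,\pi(t))\in V_R\}$, so it is closed, and $\tau$ is Borel. Put $\beta_\alpha=\pi(\tau(\alpha))$ for $\alpha\in P$ and $\beta_\alpha=0$ otherwise.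
\end{proof}

\subsection{One character for each $\alpha$}\label{ss:one}

The correlation of $\alpha\cdot f$ with a character $\gamma$ of $G$ is measured by
\[
a_j(\alpha,\gamma)=\sum_x\mu_j(x)\,e\big(\alpha\cdot f(x)-\gamma(x)\big),\qquad |a_j(\alpha,\gamma)|\le1 .
\]
To pass from $R$ characters to one, we replace the indicator of the Bohr set in \eqref{eq:bohr} by a weight that is supported on it and is an average of characters. If $e(\alpha\cdot f)$ correlates with an average of characters, it correlates with one of them.

\begin{lemma}\label{lem:one}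
There are $c_1>0$ and a Borel map $\alpha\mapsto\gamma_\alpha$ from $\mathbb T^n$ to $\widehat G$, not depending on $j$, such that $\phi_j(\alpha)=|a_j(\alpha,\gamma_\alpha)|^2$ satisfies $\int_{\mathbb T^n}\phi_j\ge c_1$ for infinitely many $j$.
\end{lemma}

\begin{proof}
Let $\Lambda(t)=\max(0,1-R\|t\|)$ on $\mathbb T$. Since $R\ge2$, $\Lambda=R\,1_I*1_I$ with $I=[-\frac1{2R},\frac1{2R}]$, so
\[
\hat\Lambda(k)=R\Big(\frac{\sin(\pi k/R)}{\pi k}\Big)^2\ge0\quad(k\ne0),\qquad\hat\Lambda(0)=\frac1R .
\]
These coefficients are even in $k$ and summable, and $\Lambda$ is continuous, so $\Lambda(t)=\sum_k\hat\Lambda(k)e(-kt)$ for every $t$, and $\sum_k\hat\Lambda(k)=\Lambda(0)=1$. For $k\in\mathbb Z^R$ let $\kappa_k=\prod_i\hat\Lambda(k_i)$. Then $\kappa_k\ge0$, $\sum_k\kappa_k=1$ and $\kappa_0=R^{-R}$. Fix $\alpha\in P$, write $\beta=\beta_\alpha$ and $k\cdot\beta=\sum_ik_i\beta_i\in\widehat G$, and put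
\[
K(x)=\prod_{i=1}^R\Lambda(\beta_i(x))=\sum_{k\in\mathbb Z^R}\kappa_k\,e\big(-(k\cdot\beta)(x)\big)\ge0 .
\]
The weight $K$ has substantial total mass: by (A1),
\[
\sum_x\mu_j(x)K(x)=\sum_k\kappa_k\,\hat\mu_j(-k\cdot\beta)\ge\kappa_0=R^{-R}.
\]
(For fixed $\beta$ this holds in the limit $j\to\infty$ by (A3) alone; (A1) gives it for all $j$ and $\beta$ at once.) If $K(x)>0$, then $\max_i\|\beta_i(x)\|<1/R$, so \eqref{eq:bohr} gives $\operatorname{Re}e(\alpha\cdot f(x))\ge\cos(\pi/4)\ge\frac12$. Therefore
\[
\Big|\sum_k\kappa_k\,a_j(\alpha,k\cdot\beta_\alpha)\Big|=\Big|\sum_x\mu_j(x)K(x)\,e(\alpha\cdot f(x))\Big|\ge c_0:=\tfrac12R^{-R},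
\]
and the Cauchy--Schwarz inequality for the probability weights $\kappa_k$ gives $\sum_k\kappa_k|a_j(\alpha,k\cdot\beta_\alpha)|^2\ge c_0^2$ for all $\alpha\in P$ and all $j$. Put $I_{j,k}=\int_{\mathbb T^n}|a_j(\alpha,k\cdot\beta_\alpha)|^2\,d\alpha\in[0,1]$; the integrand is Borel because $a_j$ is a finite sum. Integrating and using $|P|\ge\frac12$, we get $\sum_k\kappa_kI_{j,k}\ge c_0^2/2$.

The index $k$ must not depend on $j$, so we first reduce to finitely many candidates. Choose a finite set $\mathcal K\subset\mathbb Z^R$ with $\sum_{k\notin\mathcal K}\kappa_k\le c_0^2/4$. Then $\sum_{k\in\mathcal K}\kappa_kI_{j,k}\ge c_0^2/4$, and since $\sum_{k\in\mathcal K}\kappa_k\le1$, for each $j$ some $k\in\mathcal K$ has $I_{j,k}\ge c_1:=c_0^2/4$. One $k\in\mathcal K$ serves infinitely many $j$; put $\gamma_\alpha=k\cdot\beta_\alpha$.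
\end{proof}

Pass to a subsequence along which $\int\phi_j\ge c_1$ for all $j$. We are going to find linear structure in $\gamma$ on a set of positive measure over which we have little control, and on that set we shall need $\phi_j$ to stay large. But the region where $\phi_j$ is large could move with $j$. A weak limit fixes it. The $\phi_j$ take values in $[0,1]$, and a bounded sequence in the Hilbert space $L^2(\mathbb T^n;\mathbb R)$ has a weakly convergent subsequence. Pass to it, let $\phi$ be a Borel representative of the limit, and put $\Omega=\{\phi>0\}$. Weak convergence gives $\int_Y\phi_j\to\int_Y\phi$ for every Borel set $Y$. Hence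
\begin{equation}\label{eq:omega1}
\int_\Omega\phi_j\ge\frac{c_1}2\quad\text{for all large }j,
\end{equation}
because $\int_\Omega\phi\ge\int_{\mathbb T^n}\phi\ge c_1$, and
\begin{equation}\label{eq:omega2}
\lim_{j\to\infty}\int_Y\phi_j=\int_Y\phi>0\quad\text{for every Borel set }Y\subset\Omega\text{ with }|Y|>0 .
\end{equation}

\subsection{Exact additive quadruples}\label{ss:quad}

We now know that $\gamma_\alpha$ correlates with $\alpha\cdot f$, which is additive in $\alpha$, and we want to transfer the additivity to $\gamma$. The obstacle is $f$ itself, about which we know nothing else. The computation below removes it.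

\begin{lemma}\label{lem:quad}
There is a Borel map $t\mapsto\eta_t$ from $\mathbb T^n$ to $\widehat G$ such that the Borel set
\[
E=\{(\alpha,t)\in\mathbb T^n\times\mathbb T^n:\ \alpha\in\Omega,\ \alpha+t\in\Omega,\ \gamma_{\alpha+t}=\gamma_\alpha+\eta_t\}
\]
has positive measure.
\end{lemma}

\begin{proof}
For $h\in G$ and $d\in\mathbb Z^n$ put
\[
u_h(\alpha)=1_\Omega(\alpha)\,e(-\gamma_\alpha(h)),\qquad w(h,d)=\int_{\mathbb T^n}u_h(\alpha)\,e(\alpha\cdot d)\,d\alpha .
\]
Expand $\phi_j=a_j\overline{a_j}$ and use $\gamma_\alpha(x)-\gamma_\alpha(y)=\gamma_\alpha(x-y)$. By \eqref{eq:omega1}, for large $j$,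
\[
\frac{c_1}2\le\int_\Omega\phi_j=\sum_{x,y}\mu_j(x)\mu_j(y)\,w\big(x-y,f(x)-f(y)\big).
\]
The map $f$ now enters only through the frequency $d=f(x)-f(y)\in\mathbb Z^n$, and we discard it by bounding one term by a sum over all $d$. With squares this would lose everything, since Parseval's identity gives $\sum_d|w(h,d)|^2=|\Omega|$ whatever $\gamma$ is. Fourth powers retain information. Let $\rho_j=\mu_j*\tilde\mu_j$, the law of $x-y$. By Jensen's inequality for $t\mapsto t^4$,
\begin{equation}\label{eq:fourth}
\Big(\frac{c_1}2\Big)^4\le\sum_{x,y}\mu_j(x)\mu_j(y)\,\big|w(x-y,f(x)-f(y))\big|^4\le\sum_h\rho_j(h)\sum_{d\in\mathbb Z^n}|w(h,d)|^4 .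
\end{equation}
Let $C_h(t)=\int u_h(\alpha+t)\overline{u_h(\alpha)}\,d\alpha$. Its Fourier coefficient at $d$ is
\[
\iint u_h(\alpha+t)e(-(\alpha+t)\cdot d)\;\overline{u_h(\alpha)e(-\alpha\cdot d)}\,d\alpha\,dt=|w(h,-d)|^2 ,
\]
so Parseval's identity on $\mathbb T^n$ gives $\sum_d|w(h,d)|^4=\int|C_h(t)|^2\,dt$. Write $|C_h(t)|^2$ as a double integral in $\alpha,\alpha'$. With
\[
\Omega_4=\{(\alpha,\alpha',t):\ \alpha,\ \alpha',\ \alpha+t,\ \alpha'+t\in\Omega\},\qquad
\chi_{\alpha,\alpha',t}=\gamma_{\alpha+t}-\gamma_\alpha-\gamma_{\alpha'+t}+\gamma_{\alpha'}\in\widehat G,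
\]
we obtain $\sum_d|w(h,d)|^4=\int_{\Omega_4}e(-\chi_{\alpha,\alpha',t}(h))\,d\alpha\,d\alpha'\,dt$. Since $\sum_h\rho_j(h)e(-\chi(h))=|\hat\mu_j(\chi)|^2$, inequality \eqref{eq:fourth} becomes
\[
\Big(\frac{c_1}2\Big)^4\le\int_{\Omega_4}\big|\hat\mu_j(\chi_{\alpha,\alpha',t})\big|^2\,d\alpha\,d\alpha'\,dt .
\]
Because $\gamma$ does not depend on $j$, (A3) applies at each point: the integrand tends to $1$ where $\chi_{\alpha,\alpha',t}=0$ and to $0$ elsewhere, and it is bounded by $1$. By dominated convergence, the set of $(\alpha,\alpha',t)\in\Omega_4$ with $\gamma_{\alpha+t}-\gamma_\alpha=\gamma_{\alpha'+t}-\gamma_{\alpha'}$ has measure at least $(c_1/2)^4$. By Fubini's theorem its section over some $\alpha'$ has positive measure. Fix this $\alpha'$ and put $\eta_t=\gamma_{\alpha'+t}-\gamma_{\alpha'}$; the section is contained in $E$.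
\end{proof}

\subsection{Local linearity}\label{ss:lin}

Additivity on all of $\mathbb T^n$ is not to be expected. In Example~\ref{ex:round} with $G=\mathbb Z$ and $\theta\notin\mathbb Z$, attach to $\alpha\in\mathbb T$ the character $\gamma_\alpha(x)=a\theta x$, where $a\in[-\frac12,\frac12)$ represents $\alpha$. If $b\in[-\frac12,\frac12)$ represents $t$, then $\gamma_{\alpha+t}=\gamma_\alpha+\gamma_t$ holds exactly when $a+b\in[-\frac12,\frac12)$, a set of measure $\frac34$; otherwise the two sides differ by the nonzero character $x\mapsto\pm\theta x$. So we localize. Near a point of density, positive measure becomes almost full measure, and a relation that holds almost everywhere in this sense can be corrected by majority vote. This step uses that the dual of the target group is locally $\mathbb R^n$. Some property of the target must enter, since Theorem~\ref{thm:A} fails for the identity map of $\mathbb Q$.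

Elements of $\mathbb R^n$ act on $\mathbb T^n$ by translation modulo $\mathbb Z^n$; for $r<\frac12$ the map $a\mapsto\alpha+a$ is injective and measure-preserving on $Q_r$.

\begin{lemma}\label{lem:lin}
There are $L\in\operatorname{Hom}(G,\mathbb R^n)$, a point $\alpha_1\in\mathbb T^n$ and a Borel set $S\subset Q_{1/8}$ of positive measure such that, for all $s\in S$,
\[
\alpha_1+s\in\Omega\qquad\text{and}\qquad\gamma_{\alpha_1+s}(x)=\gamma_{\alpha_1}(x)+s\cdot L(x)\bmod1\quad\text{for all }x\in G .
\]
\end{lemma}

\begin{proof}
Let $\epsilon=\frac1{20}$. The Lebesgue density theorem says that almost every point $z$ of a measurable set $Y\subset\mathbb R^N$ satisfies $|Y\cap(z+[-r,r]^N)|/(2r)^N\to1$ as $r\to0$. Applied to $E$ in local coordinates on $\mathbb T^{2n}$, it gives $(\alpha_0,t_0)\in E$ and $0<r<\frac18$ such that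
\[
E'=\{(a,t)\in Q_r\times Q_r:\ (\alpha_0+a,t_0+t)\in E\}
\]
has measure at least $(1-\epsilon)|Q_r|^2$. Put $v(a)=\gamma_{\alpha_0+a}$ and $\zeta(t)=\eta_{t_0+t}$ for $a,t\in\mathbb R^n$. For $(a,t)\in E'$ we have $\alpha_0+a\in\Omega$ and
\begin{equation}\label{eq:sum}
v(a)+\zeta(t)=\gamma_{\alpha_0+t_0+(a+t)},
\end{equation}
which depends on $a+t$ only. Let $s_0=\epsilon r/n$. If $s\in Q_{s_0}$, then $|Q_r\cap(Q_r-s)|\ge(1-\frac{s_0}{2r})^n|Q_r|\ge(1-\epsilon)|Q_r|$. Below, proportions refer to normalized Lebesgue measure on $Q_r$ or $Q_r^2$.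

\emph{The increment $\theta(s)$.} Fix $s\in Q_{s_0}$. The pairs $(a,t)\in Q_r^2$ with $(a+s,t)\notin E'$ have proportion at most $2\epsilon$: at most $\epsilon$ because $a+s\notin Q_r$, and at most $\epsilon$ because $(a+s,t)\in Q_r^2\setminus E'$. The same bound holds for the pairs with $(a,t+s)\notin E'$, with the roles of $a$ and $t$ exchanged. So for a proportion at least $1-4\epsilon$ of pairs, both $(a+s,t)$ and $(a,t+s)$ lie in $E'$. These two points have the same coordinate sum, so \eqref{eq:sum} gives $v(a+s)+\zeta(t)=v(a)+\zeta(t+s)$, that is,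
\[
v(a+s)-v(a)=\zeta(t+s)-\zeta(t).
\]
The left side does not involve $t$ and the right side does not involve $a$. By Fubini's theorem there is $t$ for which both memberships hold for a proportion at least $1-4\epsilon$ of $a$; put $\theta(s)=\zeta(t+s)-\zeta(t)$. Then the Borel set
\[
D_s=\{a\in Q_r:\ a+s\in Q_r,\ \ \alpha_0+a+s\in\Omega,\ \ v(a+s)-v(a)=\theta(s)\}
\]
has proportion at least $1-4\epsilon>\frac12$. Thus $\theta(s)\in\widehat G$ is the majority value of the increment $v(a+s)-v(a)$.

\emph{Additivity.} Let $s,s',s+s'\in Q_{s_0}$. Exclude from $Q_r$ the $a\notin D_s$, the $a\notin D_{s+s'}$, and the $a$ with $a+s\in Q_r\setminus D_{s'}$. Each excluded set has proportion at most $4\epsilon$, and $12\epsilon<1$, so some $a$ remains. It has $a+s\in Q_r$ because $a\in D_s$, hence $a+s\in D_{s'}$, and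
\[
\theta(s+s')=v(a+s+s')-v(a)=\big(v(a+s+s')-v(a+s)\big)+\big(v(a+s)-v(a)\big)=\theta(s')+\theta(s).
\]

\emph{Continuity at $0$.} Additive maps can be wild; here the measurability of $\gamma$ is needed. Fix $x\in G$ and let $\Psi(\alpha)=e(\gamma_\alpha(x))$, a bounded Borel function on $\mathbb T^n$. For $a\in D_s$ we have $|\Psi(\alpha_0+a+s)-\Psi(\alpha_0+a)|=|e(\theta(s)(x))-1|$. Integrating over $D_s$,
\[
(1-4\epsilon)\,|Q_r|\;\big|e(\theta(s)(x))-1\big|\le\|\Psi(\cdot+s)-\Psi\|_{L^1(\mathbb T^n)},
\]
and the right side tends to $0$ as $s\to0$ because translation is continuous in $L^1(\mathbb T^n)$. So $\theta(s)(x)\to0$.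

\emph{The homomorphism $L$.} By Lemma~\ref{lem:local}, applied to $s\mapsto\theta(s)(x)$, there is a unique $L(x)\in\mathbb R^n$ with $\theta(s)(x)=s\cdot L(x)\bmod1$ on $Q_{s_0}$. Each $\theta(s)$ is a homomorphism, so both $L(x+y)$ and $L(x)+L(y)$ represent $s\mapsto\theta(s)(x+y)$, and they are equal by uniqueness.

\emph{A common base point.} The sets $D_s$ vary with $s$, and we need one $a$ that serves many $s$. The set of $(a,s)\in Q_r\times Q_{s_0}$ with $\alpha_0+a+s\in\Omega$ and $v(a+s)(x)=v(a)(x)+s\cdot L(x)$ for all $x$ is Borel, and for each $s$ its section contains $D_s$. So it has positive measure, and by Fubini's theorem its section $S\subset Q_{s_0}\subset Q_{1/8}$ over some $a$ has positive measure. Take $\alpha_1=\alpha_0+a$.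
\end{proof}

\subsection{Bounded distance from $L$}\label{ss:bdd}

Put $g=f-L:G\to\mathbb R^n$. In the model case $g$ was bounded because $s\,g(x)$ stayed near the integers for a whole interval of $s$. Now we have only a set $S$ of positive measure and a correlation, and the Riemann--Lebesgue lemma takes over: if the values of $g$ were widely spread, the phases $e(s\cdot g(x))$ would cancel on average over $s\in S$.

The set $\alpha_1+S$ is a Borel subset of $\Omega$ of measure $|S|>0$. By \eqref{eq:omega2} there is $c_2>0$ with $\int_{\alpha_1+S}\phi_j\ge c_2$ for all large $j$. Let $b(x)=e(\alpha_1\cdot f(x)-\gamma_{\alpha_1}(x))$, so $|b(x)|=1$. For $s\in S$, Lemma~\ref{lem:lin} gives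
\[
(\alpha_1+s)\cdot f(x)-\gamma_{\alpha_1+s}(x)=\alpha_1\cdot f(x)-\gamma_{\alpha_1}(x)+s\cdot g(x)\pmod1,
\]
so $\phi_j(\alpha_1+s)=\big|\sum_x\mu_j(x)b(x)e(s\cdot g(x))\big|^2$. Let $\widehat{1_S}(\xi)=\int_Se(s\cdot\xi)\,ds$ for $\xi\in\mathbb R^n$. Expanding the square and integrating over $S$,
\[
c_2\le\sum_{x,y}\mu_j(x)\mu_j(y)\,b(x)\overline{b(y)}\;\widehat{1_S}\big(g(x)-g(y)\big)\le\sum_{x,y}\mu_j(x)\mu_j(y)\,\big|\widehat{1_S}(g(x)-g(y))\big| .
\]
By the Riemann--Lebesgue lemma, $\widehat{1_S}(\xi)\to0$ as $|\xi|_\infty\to\infty$, so there is $B$, independent of $j$, with $|\widehat{1_S}(\xi)|\le c_2/2$ for $|\xi|_\infty>B$. Always $|\widehat{1_S}|\le|S|\le1$. The pairs with $|g(x)-g(y)|_\infty>B$ contribute at most $c_2/2$ to the last sum, so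
\[
\sum_y\mu_j(y)\;\mu_j\{x:\ |g(x)-g(y)|_\infty\le B\}\ge\frac{c_2}2 .
\]
The left side is an average over $y$, so some $y_j$ has $\mu_j\{x:|g(x)-g(y_j)|_\infty\le B\}\ge c_2/2$. With $\sigma_j=g(y_j)$ and $c=c_2/2$ this is $\mu_j(A_j)\ge c$, for all large $j$ in the chosen subsequence. This proves Proposition~\ref{prop:C}, and with it Theorem~\ref{thm:A}, Corollary~\ref{cor:main} and Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{crom}
\emph{Chromatic Numbers and Bohr Topologies},
\texttt{https://web.math.wisc.edu/logic/kunen/crom.pdf}.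

\end{thebibliography}
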